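\title{Prime Counter Nets Exist in Every Dimension}

\begin{abstract}
A $k$-dimensional counter net is a finite automaton with $k$ nonnegative counters and no zero tests. It is prime if its language is not a finite intersection of languages of counter nets of smaller dimension. We show that a prime $3$-dimensional counter net exists, and more generally we give for every $k\ge1$ an explicit prime net of dimension $k$. The proof combines a pumping lemma, which says that a net with $k-1$ counters reading $k$ long blocks of letters tolerates the exchange of letters of one block for letters of earlier blocks, with the Hales--Jewett theorem. We also show that the same languages are not positive Boolean combinations of languages of smaller dimension, that two letters suffice for primality while one letter does not, and that deterministic nets of dimension at least two are never prime.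
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $[m]=\{1,\dots,m\}$. Inequalities and minima of vectors are taken componentwise, and $e_j$ is the $j$-th unit vector.

\begin{definition}\label{def:net}
A \emph{$k$-dimensional counter net}, or \emph{$k$-CN}, is a tuple $\mathcal A=\langle\Sigma,Q,Q_0,\delta,F\rangle$, where $\Sigma$ is a finite alphabet, $Q$ is a finite set of states, $Q_0\subseteq Q$ and $F\subseteq Q$ are the sets of initial and accepting states, and $\delta\subseteq Q\times\Sigma\times\mathbb Z^k\times Q$ is a finite set of transitions. A \emph{configuration} is a pair $(q,c)\in Q\times\mathbb N^k$. A transition $(p,\sigma,e,q)$ reads the letter $\sigma$ and moves from $(p,c)$ to $(q,c+e)$; it is allowed only if $c+e\in\mathbb N^k$. A word is \emph{accepted} if there is a run on it that starts in some $(q_0,0)$ with $q_0\in Q_0$ and ends in a state of $F$. The set of accepted words is $\mathcal L(\mathcal A)$.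
\end{definition}

A counter net cannot test a counter for zero, and acceptance does not look at the counters. All that a counter can do is block a run that tries to subtract more than was added before. A $0$-CN is a nondeterministic finite automaton.

\begin{definition}\label{def:prime}
A $k$-CN $\mathcal A$ is \emph{composite} if there are $d<k$, $n\in\mathbb N$ and $d$-CNs $\mathcal B_1,\dots,\mathcal B_n$ over the same alphabet with $\mathcal L(\mathcal A)=\bigcap_{j=1}^n\mathcal L(\mathcal B_j)$. Otherwise $\mathcal A$ is \emph{prime}.
\end{definition}

To see what this measures, run a $d_1$-CN and a $d_2$-CN side by side, on pairs of states and with the two effect vectors concatenated. The result is a $(d_1+d_2)$-CN for the intersection of the two languages. So the factors $\mathcal B_1,\dots,\mathcal B_n$ have $nd$ counters together, possibly far more than $k$. What they lack is coordination: each factor makes its own nondeterministic choices and justifies them with its own $d$ counters. A prime $k$-CN is one in which some choice has to be justified by $k$ counters at once.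

In dimension one the matter is simple. Finite intersections of $0$-CN languages are exactly the regular languages, so a $1$-CN is prime exactly when its language is not regular. In dimension two it is known that some $2$-CN has a language that is not a finite intersection of $1$-CN languages, so prime $2$-CNs exist. The problem that we solve is taken from \cite{problem}:
\begin{quote}
\emph{Is there a prime $3$-CN, that is, a $3$-CN whose language is not a finite intersection of languages of $d$-CNs with $d<3$?}
\end{quote}

One would guess that the answer is yes, because $k$ independent numbers should need $k$ counters. This reason alone is not enough. Let $\Sigma_k=\{a_1,\dots,a_k,b_1,\dots,b_k,\#\}$, and for $x,p\in\mathbb N^k$ write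
\[
a^x=a_1^{x_1}\cdots a_k^{x_k},\qquad b^p=b_1^{p_1}\cdots b_k^{p_k}.
\]
The language $\{a^x\#b^p: p\le x\}$ compares $k$ independent pairs of numbers, yet it is the intersection of the $k$ one-counter languages $\{a^x\#b^p:p_j\le x_j\}$. To tie the comparisons together, we offer many vectors $p$ and ask that a single one pass all $k$ comparisons. Let $L_k$ be the set of words
\begin{equation}\label{eq:shape}
a^{x}\,\#\,b^{p^1}\,\#\,b^{p^2}\cdots\#\,b^{p^t}\qquad(t\ge1,\ \ x,p^1,\dots,p^t\in\mathbb N^k)
\end{equation}
such that $p^i\le x$ for some $i$. We call the factors $b^{p^i}$ the \emph{$b$-blocks} of the word. In Section~\ref{sec:language} we write down a $k$-CN $\mathcal A_k$ with $\mathcal L(\mathcal A_k)=L_k$.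

\begin{theorem}\label{thm:main}
For every $k\ge1$, the language $L_k$ is not a finite intersection of languages of $d$-CNs with $d<k$. In particular, the $3$-CN $\mathcal A_3$ is prime.
\end{theorem}

The difficulty is that the number of factors is arbitrary and that nothing is assumed about how they work; for $k=3$ the factors are $2$-CNs, which may be prime themselves. The proof treats all $k$ alike and does not use the known result in dimension two. The second theorem describes how robust the first one is. A net is \emph{deterministic} if $|Q_0|\le1$ and there is at most one transition for each state and letter.

\begin{theorem}\label{thm:supp}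
\begin{itemize}
\item[(a)] For every $k\ge1$, $L_k$ is a $k$-CN language that is not a positive Boolean combination (finite unions and intersections) of languages of counter nets of dimension less than $k$. Thus the classes $\mathcal C_d$ of finite intersections of $d$-CN languages satisfy $\mathcal C_0\subsetneq\mathcal C_1\subsetneq\mathcal C_2\subsetneq\cdots$.
\item[(b)] For every $k\ge1$ there is a prime $k$-CN over a two-letter alphabet. Over a one-letter alphabet no $k$-CN with $k\ge1$ is prime.
\item[(c)] Every deterministic $k$-CN with $k\ge2$ is composite.
\end{itemize}
\end{theorem}

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:language} proves the two negative statements of Theorem~\ref{thm:supp}, which show what a prime net must avoid, and then studies $L_k$. Section~\ref{sec:idea} shows both halves of the proof of Theorem~\ref{thm:main} by hand for $k=2$. The general pumping lemma is in Section~\ref{sec:pump}, the proof of Theorem~\ref{thm:main} in Section~\ref{sec:proof}, and the rest of Theorem~\ref{thm:supp} in Section~\ref{sec:supp}.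

\section{Paths, runs and finiteness lemmas}\label{sec:tools}

A \emph{path} of a net is a finite sequence of transitions, each starting in the state where the previous one ends. Its \emph{label} is the word it reads, its \emph{length} $|\pi|$ is the number of transitions, and its \emph{effect} is the sum of their effect vectors. A \emph{cycle} is a nonempty path that ends in its first state. A path is \emph{executable from $c$} if $c+e\ge0$ for the effect $e$ of each of its prefixes, and a run is a path together with a start configuration from which it is executable. We use three elementary facts.
\begin{itemize}
\item[(N1)] \emph{Counters are checked one at a time.} A path is executable from $c$ exactly when each single counter, started at $c_j$, stays nonnegative along it. In particular (\emph{monotonicity}), a path executable from $c$ is executable from every $c'\ge c$, and the values are larger by $c'-c$ at all times.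
\item[(N2)] \emph{Padding.} A $d$-CN language is a $(d+1)$-CN language: add a counter that never changes.
\item[(N3)] \emph{Union.} A finite union of $d$-CN languages is a $d$-CN language: take the disjoint union of the nets.
\end{itemize}

\emph{Dickson's lemma} states that every infinite sequence $v_0,v_1,\dots$ in $\mathbb N^r$ has indices $i<j$ with $v_i\le v_j$. A set $D\subseteq\mathbb N^r$ is \emph{upward closed} if $x\in D$ and $x\le x'$ imply $x'\in D$. The minimal elements of $D$ are pairwise incomparable, so by Dickson's lemma there are finitely many, and every element of $D$ lies above one of them, because the sum of the entries cannot decrease forever. \emph{K\"onig's lemma} states that an infinite, finitely branching forest with finitely many roots has an infinite branch.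

Dickson's lemma gives no bound on how long one waits for the pair $i<j$, and in general there is none. The sequence $m,m-1,\dots,0$ in $\mathbb N$ has no such pair, because it starts high, and neither has $(1,0),(0,m),(0,m-1),\dots,(0,0)$ in $\mathbb N^2$, because it makes one large step. Runs of a net make bounded steps, so for them only the start value matters.

\begin{lemma}\label{lem:bad}
Let $Q$ be a finite set and $C,d\in\mathbb N$. There is a nondecreasing function $T\colon\mathbb N\to\mathbb N\setminus\{0\}$ with the following property. Let $\kappa\in\mathbb N$ and $r\le d$, and let $(q_0,v_0),\dots,(q_{T(\kappa)},v_{T(\kappa)})$ be a sequence in $Q\times\mathbb N^r$ such that all entries of $v_0$ are at most $\kappa$ and all entries of all $v_{i+1}-v_i$ are at most $C$ in absolute value. Then there are $i<j$ with $q_i=q_j$ and $v_i\le v_j$.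
\end{lemma}

\begin{proof}
Call a sequence \emph{bad} if it has no such pair $i<j$. Prefixes of bad sequences are bad. Fix $\kappa$ and $r$. The nonempty finite bad sequences that obey the two bounds, ordered by the prefix relation, form a finitely branching forest with at most $|Q|(\kappa+1)^r$ roots. An infinite branch would be an infinite bad sequence; some state would occur infinitely often in it, and Dickson's lemma applied to those positions would give a pair $i<j$. By K\"onig's lemma the forest is finite. Let $T(\kappa)$ be the least number $T\ge1$ such that for no $r\le d$ the forest contains a sequence with $T+1$ elements. A sequence that obeys the bounds for $\kappa$ obeys them for $\kappa+1$, so $T(\kappa)\le T(\kappa+1)$.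
\end{proof}

The next lemma will supply many disjoint cycles of one common length.

\begin{lemma}\label{lem:repeat}
Let $P,S\ge1$ and let $\zeta_0,\zeta_1,\dots,\zeta_{SP^2}$ be a sequence that takes at most $P$ values. Then there are $\lambda\in[P]$ and $S$ intervals $[t_i,t_i+\lambda]\subseteq[0,SP^2]$ with $\zeta_{t_i}=\zeta_{t_i+\lambda}$, any two of which share at most an endpoint.
\end{lemma}

\begin{proof}
Each of the $SP$ windows $\{(i-1)P,\dots,iP\}$, $i\in[SP]$, has $P+1$ elements, so it contains $t<t'$ with $\zeta_t=\zeta_{t'}$ and $t'-t\in[P]$. Two windows share at most an endpoint. Among these $SP$ intervals, at least $S$ have the same length $\lambda$.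
\end{proof}

\section{Composite nets and the language $L_k$}\label{sec:language}

\subsection*{Two families without primes}

If a word labels only one path, there is no choice to coordinate, and (N1) splits the net.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(c)]
Let $\mathcal A$ be a deterministic $k$-CN with $k\ge2$, and let $\mathcal A^{(j)}$ be the $1$-CN obtained by keeping only counter $j$. A word $w$ labels at most one path of $\mathcal A$ from $Q_0$, and the only path of $\mathcal A^{(j)}$ from $Q_0$ with label $w$ is the projection of that path. The net $\mathcal A$ accepts $w$ if and only if the path exists, ends in $F$, and keeps every counter nonnegative. By (N1) this holds if and only if every $\mathcal A^{(j)}$ accepts $w$. Hence $\mathcal L(\mathcal A)=\bigcap_{j=1}^k\mathcal L(\mathcal A^{(j)})$, and $1<k$.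
\end{proof}

With one letter, counters are of no use at all.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b), one letter]
Let $\mathcal A$ be a $k$-CN over $\{a\}$ with $k\ge1$. Let $C$ bound the absolute values of the entries of its transitions, and let $T=T(0)$ be given by Lemma~\ref{lem:bad} with $d=k$. Suppose that $a^m$ is accepted and $m\ge T$. The first $T+1$ configurations of an accepting run contain $(q,c)$ at a time $t$ and $(q,c')$ at a time $t'$ with $t<t'\le T$ and $c\le c'$. The segment between them is a cycle with effect $c'-c\ge0$. By monotonicity it can be repeated any number of times and the rest of the run stays executable, so $a^{m+i(t'-t)}$ is accepted for all $i\ge0$. Since $t'-t$ divides $T!$, the word $a^{m+T!}$ is accepted. Thus the set of accepted lengths $m\ge T$ is closed under adding $T!$. In each residue class modulo $T!$ it is therefore empty or contains all large numbers. So the set of accepted lengths is eventually periodic, $\mathcal L(\mathcal A)$ is regular, that is, a $0$-CN language, and $\mathcal A$ is composite.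
\end{proof}

\subsection*{The net $\mathcal A_k$}

The net stores $x$, guesses one $b$-block and subtracts it. Its states are $\mathsf{in}_i,\mathsf{skip}_i,\mathsf{test}_i,\mathsf{rest}_i$ for $i\in[k]$. The initial state is $\mathsf{in}_1$, and the accepting states are all $\mathsf{test}_i$ and $\mathsf{rest}_i$. For $i\le j$ there are the transitions
\[
\mathsf{in}_i\xrightarrow{a_j,\,+e_j}\mathsf{in}_j,\qquad
\mathsf{skip}_i\xrightarrow{b_j,\,0}\mathsf{skip}_j,\qquad
\mathsf{test}_i\xrightarrow{b_j,\,-e_j}\mathsf{test}_j,\qquad
\mathsf{rest}_i\xrightarrow{b_j,\,0}\mathsf{rest}_j,
\]
and on the letter $\#$, with effect $0$, there are for all $i$ the transitions from $\mathsf{in}_i$ and from $\mathsf{skip}_i$ to both $\mathsf{skip}_1$ and $\mathsf{test}_1$, and from $\mathsf{test}_i$ and from $\mathsf{rest}_i$ to $\mathsf{rest}_1$.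

\begin{lemma}\label{lem:net}
$\mathcal L(\mathcal A_k)=L_k$.
\end{lemma}

\begin{proof}
Between two letters $\#$ the index of the state never decreases and equals the index of the last letter read, and each $\#$ resets it to $1$. A path from $\mathsf{in}_1$ to an accepting state passes through $\mathsf{in}$-states, then reads some blocks in $\mathsf{skip}$-states, exactly one block in $\mathsf{test}$-states, and the remaining blocks in $\mathsf{rest}$-states. So its label has the form \eqref{eq:shape}. Conversely, for each word \eqref{eq:shape} and each $i\in[t]$ there is such a path that reads the $i$-th $b$-block in $\mathsf{test}$-states. Along it the counters rise from $0$ to $x$, stay constant, fall to $x-p^i$ and stay constant again. So the path is executable from $0$ if and only if $p^i\le x$.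
\end{proof}

The condition defining $L_k$ is ``there is $i$ such that for all $j$, $p^i_j\le x_j$''. The obvious one-counter factors check ``for each $j$ there is $i$ with $p^i_j\le x_j$'', which is weaker: for $k=2$ the word $\#b_1\#b_2$, with $x=(0,0)$, $p^1=(1,0)$ and $p^2=(0,1)$, passes both checks and is not in $L_2$. More elaborate factors do succeed when the number of blocks is fixed.

\begin{remark}\label{rem:bounded}
Fix $t$, and let $K_{i,j}$ be the set of words \eqref{eq:shape} with exactly $t$ $b$-blocks and $p^i_j\le x_j$. It is a $1$-CN language: the states check the shape and count the blocks, and the counter adds the letters $a_j$ and subtracts the letters $b_j$ of the $i$-th block. The words of $L_k$ with exactly $t$ $b$-blocks form the language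
\[
\bigcup_{i=1}^t\bigcap_{j=1}^kK_{i,j}=\bigcap_{g\colon[t]\to[k]}\ \bigcup_{i=1}^tK_{i,g(i)},
\]
which by (N3) is an intersection of $k^t$ one-counter languages. A proof of Theorem~\ref{thm:main} must therefore use words whose number of blocks depends on the factors.
\end{remark}

The property of $L_k$ that the proof uses is that, by fixing the suffix, we can prescribe any upward closed condition on $x$.

\begin{lemma}\label{lem:slice}
For every nonempty upward closed set $D\subseteq\mathbb N^k$ there is a word $\beta_D\in\Sigma_k^*$ such that for all $x\in\mathbb N^k$ we have $a^x\beta_D\in L_k$ if and only if $x\in D$.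
\end{lemma}

\begin{proof}
Let $p^1,\dots,p^t$ be the minimal elements of $D$, so that $1\le t<\infty$, and put $\beta_D=\#b^{p^1}\#b^{p^2}\cdots\#b^{p^t}$. Then $a^x\beta_D\in L_k$ if and only if $x\ge p^i$ for some $i$, which holds if and only if $x\in D$.
\end{proof}

\section{The idea for $k=2$}\label{sec:idea}

Suppose that $L_k$ is an intersection of $(k-1)$-CN languages. Each factor accepts every word of $L_k$, and each word outside $L_k$ is rejected by some factor. The plan is to show that a factor with $k-1$ counters cannot keep track of all $k$ numbers $x_1,\dots,x_k$, so that acceptance of $a^x\beta$ spreads from $x$ to other points, and then to choose $\beta$ so that it spreads too far. The directions in which it spreads have a special form.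

\begin{definition}\label{def:trade}
A vector $f\in\mathbb Z^k$ is a \emph{trade} if there is $l\in[k]$ with $f_i\ge0$ for $i<l$, $f_l<0$, and $f_i=0$ for $i>l$.
\end{definition}

Passing from $a^x$ to $a^{x+f}$ removes letters $a_l$ and pays with additional earlier letters. The payment cannot be avoided: a $1$-CN that adds up all letters $a_1$ and $a_2$ and later subtracts a given amount may notice the loss of one $a_2$, but not if one $a_1$ is added. Its trade is $(1,-1)$.

\subsection*{One counter and two blocks}

Let $\mathcal B$ be a $1$-CN with $m\ge1$ states and transition effects bounded by $C\ge1$ in absolute value. Put $P=m(3Cm+1)$, let $S\ge1$, and let $\rho$ be an accepting run on $a_1^{x_1}a_2^{x_2}\beta$ with $x_1,x_2\ge SP^2$. We find a trade $f$, with entries bounded in terms of $\mathcal B$ alone, such that $a^{x+sf}\beta$ is accepted for $1\le s\le S$. Let $c_t$ be the counter value after $t$ letters.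

\emph{Case 1: $c_t\le3Cm$ for all $t\le x_1$.} While $a_1^{x_1}$ is read, $\rho$ visits at most $P$ configurations. Lemma~\ref{lem:repeat} gives $S$ disjoint segments of a common length $\lambda\le P$, each leading from a configuration to itself. Deleting $s$ of them leaves an accepting run. The trade is $(-\lambda,0)$.

\emph{Case 2: $c_{t_1}>3Cm$ for some $t_1\le x_1$.} Let $t_0$ be the last time before $t_1$ with $c_{t_0}\le Cm$. Then $c_{t_0+1}\le 2Cm$, so the segment of $\rho$ from time $t_0+1$ to time $t_1$ has effect more than $Cm$, and all values along it exceed $Cm$. Erase from this segment, one after another, cycles of length at most $m$, until no state repeats. The remaining path has fewer than $m$ steps and effect less than $Cm$, so some erased cycle $\gamma$ has positive effect. After earlier erasures $\gamma$ need not be a contiguous piece of $\rho$, but its first state is visited by the segment at a time when the counter exceeds $Cm\ge C|\gamma|$, so any number of copies of $\gamma$ can be inserted there. Now apply Lemma~\ref{lem:repeat} to the states visited while $a_2^{x_2}$ is read. This gives $S$ disjoint cycles of a common length $\lambda\le m$, each of effect at most $Cm$. Insert $sCm$ copies of $\gamma$ and delete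 $s$ of these cycles. The insertion raises all later values by at least $sCm$ and the deletions lower them by at most $sCm$, so the run stays valid. The trade is $(Cm|\gamma|,-\lambda)$.

In words: either the counter stays bounded in the first block, and the net behaves there like a finite automaton, or it can be made as large as we like at a bounded price, and then the net behaves like a finite automaton in the second block. With several counters a cycle that raises one counter may lower another, so positive effect must be replaced by the order of Lemma~\ref{lem:bad}, and counters must be made large one after another, each at the expense of those made large before. This is done in Section~\ref{sec:pump}.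

\subsection*{From trades to a contradiction}

Let $\Delta$ be the finite set of all trades that the factors may produce. By Lemma~\ref{lem:slice} we may choose any upward closed set $D$, and we want one that every trade eventually leaves. A half-space $D=\{x:\varphi(x)\ge A+1\}$ does this if $\varphi$ is linear with positive weights and $\varphi(f)<0$ for all $f\in\Delta$. Such a $\varphi$ exists because the negative entry of a trade is its last nonzero entry: it suffices that the weights grow fast enough.

\begin{remark}\label{rem:weights}
The weights must be chosen after the factors. Given $\varphi(x)=\sum_jw_jx_j$ with positive integers $w_j$, replace $\pm e_j$ by $\pm w_j$ in $\mathcal A_k$. The resulting $1$-CN accepts a word \eqref{eq:shape} exactly when $\varphi(p^i)\le\varphi(x)$ for some $i$. It accepts all of $L_k$, and for $D=\{x:\varphi(x)\ge A+1\}$ it accepts $a^x\beta_D$ exactly when $\varphi(x)\ge\min_{p\in D}\varphi(p)$, that is, when $x\in D$. So a single one-counter factor is correct on all test words built from a fixed $\varphi$.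
\end{remark}

If each factor $\mathcal B_j$ always used one trade $f_j$, we would be done: take a point $y$ with $\varphi(y)=A$, a factor $\mathcal B_j$ that rejects $a^y\beta_D$, and step back to $y-f_j\in D$; the factor accepts there, hence also at $y$. But the trade depends on the accepted word, and at the point $y-f_j$ the factor may use a different one. We need a point $x^0\in D$ such that \emph{all} trades lead from $x^0$ to points rejected by \emph{one and the same} factor. This is a Ramsey statement about the coloring of the points outside $D$ by a rejecting factor.

\begin{example}\label{ex:two}
Let $g_1=(-1,0)$ and $g_2=(1,-1)$. Let $\mathcal B_1,\mathcal B_2$ be nets with the property that whenever $\mathcal B_j$ accepts $a^x\beta$ with $x_1,x_2\ge2$, there is $g\in\{g_1,g_2\}$ such that $\mathcal B_j$ accepts $a^{x+g}\beta$ and $a^{x+2g}\beta$. We show that $L_2\ne\mathcal L(\mathcal B_1)\cap\mathcal L(\mathcal B_2)$. Suppose equality. Take $\varphi(x)=x_1+2x_2$, so $\varphi(g_1)=\varphi(g_2)=-1$, and $D=\{x:\varphi(x)\ge8\}$, so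
\[
\beta_D=\#b_2^4\ \#b_1^2b_2^3\ \#b_1^4b_2^2\ \#b_1^6b_2\ \#b_1^8 .
\]
With $z=(3,3)$, the points $z+2g_1=(1,3)$, $z+g_1+g_2=(3,2)$ and $z+2g_2=(5,1)$ have $\varphi=7$, so each is rejected by some factor, and two are rejected by the same factor $\mathcal B_j$; see Figure~\ref{fig:two}. If these are $(1,3)$ and $(3,2)$, they equal $x^0+g_1$ and $x^0+g_2$ for $x^0=(2,3)$. If they are $(3,2)$ and $(5,1)$, the same holds for $x^0=(4,2)$. If they are $(1,3)$ and $(5,1)$, they equal $x^0+2g_1$ and $x^0+2g_2$ for $x^0=(3,3)$. In each case $x^0\in D$ and $x^0\ge(2,2)$, so $\mathcal B_j$ accepts $a^{x^0}\beta_D$ and hence accepts at one of the two points, a contradiction.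
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (0,4)--(8,0)--(8.4,0)--(8.4,4.4)--(0,4.4)--cycle;
\draw[->] (0,0)--(8.8,0) node[right]{$x_1$};
\draw[->] (0,0)--(0,4.8) node[above]{$x_2$};
\foreach \i in {0,...,8} \foreach \j in {0,...,4} \fill (\i,\j) circle (1pt);
\draw[dashed] (0,3.5)--(7,0);
\foreach \i/\j in {0/4,2/3,4/2,6/1,8/0} \draw (\i-0.11,\j-0.11) rectangle (\i+0.11,\j+0.11);
\foreach \i/\j in {1/3,3/2,5/1} \draw[thick] (\i,\j) circle (4pt);
\foreach \i/\j in {3/3,2/3,4/2} \draw[->,thick,shorten >=5pt,shorten <=3pt] (\i,\j)--(\i-1,\j);
\foreach \i/\j in {3/3,2/3,4/2} \draw[->,thick,shorten >=5pt,shorten <=3pt] (\i,\j)--(\i+1,\j-1);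
\node[above right] at (3,3) {$z$};
\node at (6.6,3.5) {$D$};
\end{tikzpicture}
\caption{The half-space $D=\{x:x_1+2x_2\ge8\}$ is shaded and its minimal elements are boxed. Arrows are the trades $(-1,0)$ and $(1,-1)$, starting from $z=(3,3)$. The three circled points lie on the dashed line $x_1+2x_2=7$, outside $D$. Any two of them are reached from one point of $D$ by the same multiple of the two trades.}
\label{fig:two}
\end{figure}

Three features of the example persist. The trades must lower $\varphi$ by the same amount, so that all target points lie on one hyperplane just outside $D$; in general this requires rescaling. The number $s$ of steps is not known in advance, so the pumping lemma must provide one trade that works for all $s$ up to a given bound. And the pigeonhole principle, which suffices for two trades, must be replaced by the Hales--Jewett theorem.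

\section{The trading lemma}\label{sec:pump}

\begin{proposition}\label{prop:trade}
Let $d\ge0$ and $k=d+1$, and let $\mathcal B$ be a $d$-CN over $\Sigma_k$ with nonempty state set. There is a finite nonempty set $\Delta\subset\mathbb Z^k$ of trades such that for every $S\ge1$ there is $X\in\mathbb N$ with the following property. If $x\in\mathbb N^k$ has all entries at least $X$, and $\mathcal B$ accepts $a^x\beta$ for some $\beta\in\Sigma_k^*$, then there is $f\in\Delta$ such that $x+sf\in\mathbb N^k$ and $\mathcal B$ accepts $a^{x+sf}\beta$ for all $1\le s\le S$.
\end{proposition}

The order of the quantifiers matters: $\Delta$ depends only on $\mathcal B$, the number $X$ depends only on $\mathcal B$ and $S$, and neither depends on $\beta$. The first point is the main difficulty. A counter may become large only after a long time, and the piece of the run between two comparable configurations may be long, while the cycles that we insert must have bounded length. As in Case~2 of Section~\ref{sec:idea}, the remedy is to erase cycles. We do it while scanning the run, by means of a stack.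

\begin{proof}
Let $Q$ be the state set, let $C\ge1$ bound the absolute values of all entries of transitions, and let $T(\cdot)$ be the function of Lemma~\ref{lem:bad} for $Q$, $C$, $d$. Define
\begin{gather*}
\kappa_0=0,\quad\kappa_{i+1}=\kappa_i+C\,T(\kappa_i),\quad\kappa=\kappa_{2d+1},\quad T=T(\kappa),\quad P=|Q|(\kappa+1)^d,\\
U_0=0,\quad U_{i+1}=(1+CT)U_i+T,\quad U=U_d .
\end{gather*}
These constants depend only on $\mathcal B$. Let $\Delta$ be the set of trades whose nonnegative entries are at most $CPU$ and whose negative entry is at least $-P$. It is finite and contains $-e_1$. Given $S$, put $X=SP^2$.

Fix an accepting run $\rho$ on $a^x\beta$ with all $x_i\ge X$. \emph{Phase $l$}, for $l\in[k]$, is the part of $\rho$ that reads $a_l^{x_l}$, with times $t=0,\dots,x_l$. The last configuration of a phase is the first configuration of the next.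

\medskip\noindent\textbf{Step 1: the scan.}
We follow $\rho$ through the $k$ phases and maintain a partition $[d]=J\cup H$ of the counters. The counters in $J$ are those that are still bounded and whose values we track exactly; the counters in $H$ are those that we already know how to make large. Initially $J=[d]$. For $c\in\mathbb Z^d$ let $c_J$ be its restriction to $J$.

The scan is divided into \emph{stages}, during which $J$ is fixed. A stage begins at the start of each phase and after each growth event, defined below. During a stage of phase $l$ we keep a stack $(p_0,v_0),\dots,(p_r,v_r)$ of elements of $Q\times\mathbb N^J$. At the start of the stage the stack holds the single element $(q,c_J)$, where $(q,c)$ is the current configuration. When $\rho$ makes a step to $(q',c')$, we push $(q',c'_J)$ and compare it with the elements below.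
\begin{itemize}
\item[(i)] If some element $(q',v)$ below has $v\le c'_J$ and $v\ne c'_J$, a \emph{growth event} occurs. We choose such an element, put $y=c'_J-v$, move the counters $j\in J$ with $y_j>0$ from $J$ to $H$, and begin a new stage.
\item[(ii)] Otherwise, if some element below equals $(q',c'_J)$, we pop everything above that element.
\item[(iii)] Otherwise we do nothing further.
\end{itemize}
At the start of a stage, and after each step of type (ii) or (iii), the following hold.
\begin{itemize}
\item[($\alpha$)] The top element is $(q,c_J)$ for the current configuration $(q,c)$.
\item[($\beta$)] For each $i\in[r]$ there is a transition of $\mathcal B$ from $p_{i-1}$ to $p_i$ that reads $a_l$ and has effect $v_i-v_{i-1}$ on $J$.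
\item[($\gamma$)] There are no $i<j$ with $p_i=p_j$ and $v_i\le v_j$.
\end{itemize}
They hold for a stack with one element. Suppose that they hold before a step. By ($\alpha$), the transition taken by $\rho$ joins the old top to the pushed element, so ($\alpha$) and ($\beta$) hold just after the push, in all three cases. In case (ii) the stack becomes an initial part of the old stack, which keeps ($\beta$) and ($\gamma$), and its top is $(q',c'_J)$. In case (iii) no element $(q',v)$ below has $v\le c'_J$, so ($\gamma$) is kept.

At a growth event in phase $l$, the part of the stack from the chosen element $(q',v)$ to the pushed element yields by ($\beta$) a cycle $\gamma$ from $q'$ to $q'$, the \emph{cycle of the event}. It reads only $a_l$ and has effect $y\ge0$, $y\ne0$, on the old set $J$. Started with $J$-values $v$, its intermediate $J$-values are the stack entries, which are nonnegative; so it keeps the $J$-counters nonnegative from any $J$-values at least $v$. About its effect on $H$ we know only the bound $C|\gamma|$.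

\medskip\noindent\textbf{Step 2: bounds.}
Each growth event enlarges $H\subseteq[d]$, so there are at most $d$ growth events and at most $k+d=2d+1$ stages. Consider a stage that begins with all $J$-values at most $\kappa'$. The bottom element is never popped. By ($\beta$), ($\gamma$) and Lemma~\ref{lem:bad}, the stack has at most $T(\kappa')$ elements before each step, hence at most $T(\kappa')+1$ just after a push. The pushed element is thus at most $T(\kappa')$ transitions away from the bottom. So all $J$-values of $\rho$ during the stage, including those at a growth event that ends it, are at most $\kappa'+C\,T(\kappa')$, and the cycle of such an event has length at most $T(\kappa')$.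

The first stage begins with values $0=\kappa_0$. Each further stage begins in the configuration in which the previous one ends, with the same or a smaller set $J$. By induction the $i$-th stage begins with $J$-values at most $\kappa_{i-1}$ and has $J$-values at most $\kappa_i$ throughout. Since $i\le2d+1$ and both $\kappa_i$ and $T(\cdot)$ are nondecreasing,
\begin{equation}\label{eq:bounds}
\text{all $J$-values during the scan are at most $\kappa$, and every event cycle has $1\le|\gamma|\le T$.}
\end{equation}

\medskip\noindent\textbf{Step 3: the counters in $H$ can be made large.}
We record the price in a vector $u\in\mathbb N^k$. Initially $u=0$, and at a growth event in phase $l$ with cycle $\gamma$ we replace $u$ by $(1+CT)u+|\gamma|e_l$. The factor $1+CT$ is there because $\gamma$ may drain the counters already in $H$, so these have to be raised further beforehand. By \eqref{eq:bounds}, after $i$ growth events all entries of $u$ are at most $U_i\le U$. Moreover $u_i=0$ unless a growth event has occurred in phase $i$.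

\emph{Claim.} Let the scan be at time $t$ of phase $l$, in configuration $(q,c)$, with current data $J,H,u$, and let $w=(x_1,\dots,x_{l-1},t,0,\dots,0)$, so that $a^w$ is the word read so far. For every $M\in\mathbb N$ there is a run of $\mathcal B$ from an initial configuration on $a^{w+Mu}$ that ends in a configuration $(q,c^M)$ with
\begin{equation}\label{eq:inv}
c^M_j=c_j\quad(j\in J),\qquad c^M_j\ge c_j+M\quad(j\in H).
\end{equation}

At the beginning $w=u=0$ and $H=\emptyset$, and the empty run works. Passing from the end of a phase to the start of the next changes none of $w,q,c,J,H,u$. When $\rho$ makes a step in phase $l$, append the same transition to the run for $M$. This is allowed because $c^M\ge c$, and it preserves \eqref{eq:inv} for the old $J,H$. The entries of $w+Mu$ beyond position $l$ vanish, so the new label is $a^{w+Mu}a_l=a^{w+e_l+Mu}$. This proves the claim after the step with the old data $J,H,u$.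

It remains to pass from the old data to the new data $J',H',u'$ when the step causes a growth event. Let $(q,c)$ and $w$ refer to the moment after the step, and let $(q,v)$, $y=c_J-v$ and $\gamma$ be as in Step~1. Given $M$, take the run for the old data with parameter $M(1+CT)$ and append $M$ copies of $\gamma$. We check the counters one at a time, using (N1).
\begin{itemize}
\item On $J$, the $i$-th copy starts with values $c_J+(i-1)y\ge v$, so the values stay nonnegative, and the final values are $c_J+My$. Thus a counter $j$ with $y_j=0$, that is, $j\in J'$, ends at $c_j$, and a counter with $y_j\ge1$ ends at a value at least $c_j+M$.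
\item A counter $j\in H$ starts with at least $c_j+M(1+CT)$ and drops by at most $MC|\gamma|\le MCT$. So it stays, and ends, at a value at least $c_j+M$.
\end{itemize}
The label is $a^{w+M(1+CT)u}a_l^{M|\gamma|}=a^{w+Mu'}$. This proves the claim.

\medskip\noindent\textbf{Step 4: a quiet phase.}
A growth event is caused by a step of $\rho$, and each step belongs to exactly one phase. There are $d+1$ phases and at most $d$ growth events, so some phase $l$ has none. Let $(q,c)$ be the configuration and $J,H,u$ the data at its start. The data do not change during the phase, and $u_i=0$ for $i\ge l$. By \eqref{eq:bounds}, the pair formed by the state and the $J$-values takes at most $|Q|(\kappa+1)^{|J|}\le P$ values during the phase. Since $x_l\ge SP^2$, Lemma~\ref{lem:repeat} applied to the times $0,\dots,SP^2$ gives $\lambda\in[P]$ and $S$ segments of $\rho$ inside phase $l$, no two with a common step, each a cycle with label $a_l^\lambda$, effect zero on $J$ and effect at most $C\lambda\le CP$ on every counter.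

Let $1\le s\le S$ and $M=sCP$. Take the run of the claim at time $0$ of phase $l$, which ends in $(q,c^M)$, and continue with the rest of $\rho$ from which $s$ of these cycles are deleted. Deleting cycles without common steps leaves a path with the same first and last state. Each moment of the shortened path corresponds to a moment of $\rho$, and the value of counter $j$ differs from its value in $\rho$ by $c^M_j-c_j$ minus the effect on $j$ of the cycles deleted so far. For $j\in J$ this difference is $0$, and for $j\in H$ it is at least $M-sCP=0$. So the new path is executable and ends in the accepting state of $\rho$. It reads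
\[
a_1^{x_1+Mu_1}\cdots a_{l-1}^{x_{l-1}+Mu_{l-1}}\;a_l^{x_l-s\lambda}\;a_{l+1}^{x_{l+1}}\cdots a_k^{x_k}\;\beta=a^{x+sf}\beta,
\]
where $f=(CPu_1,\dots,CPu_{l-1},-\lambda,0,\dots,0)$ and $x_l-s\lambda\ge SP^2-SP\ge0$. The vector $f$ lies in $\Delta$ and does not depend on $s$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $k=d+1$ enters only in Step~4, and the proposition fails for $k=d$: the net $\mathcal A_k$ accepts $a^x\#b^x$ and rejects $a^{x+f}\#b^x$ for every trade $f$, because $f$ has a negative entry. The absence of zero tests enters whenever a transition is appended to a run with larger values on $H$, and this is also why $\beta$ may be arbitrary. A machine with one counter that could require the value zero at the end would accept $\{a_1^ma_2^m:m\in\mathbb N\}$, and no trade $f\in\mathbb Z^2$ has $f_1=f_2$.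
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We recall the Ramsey theorem that we need. A \emph{combinatorial line} in $[q]^h$ is given by a nonempty set $I\subseteq[h]$ of active positions and letters $\omega_r\in[q]$ for $r\notin I$; it consists of the $q$ words $\omega^{(1)},\dots,\omega^{(q)}$, where $\omega^{(i)}$ has the letter $i$ in every position of $I$ and the letter $\omega_r$ in every position $r\notin I$.

\begin{theorem}[Hales--Jewett \cite{HJ}]\label{thm:HJ}
For all $q,n\ge1$ there is $h\ge1$ such that every coloring of $[q]^h$ with $n$ colors has a combinatorial line all of whose words have the same color.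
\end{theorem}

It fits our purpose for the following reason. If a word $\omega\in[q]^h$ is sent to the point $z+g_{\omega_1}+\dots+g_{\omega_h}$, then a line with active set $I$ is sent to the points $x^0+|I|\,g_1,\dots,x^0+|I|\,g_q$ for a common point $x^0$. Example~\ref{ex:two} is the case $q=n=h=2$, with the words $11$, $12$, $22$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $L_k=\bigcap_{j=1}^n\mathcal L(\mathcal B_j)$ with all $\mathcal B_j$ of dimension less than $k$. By (N2) we may assume that all have dimension $d=k-1$. Since $L_k\ne\Sigma_k^*$ we have $n\ge1$, and since $L_k\ne\emptyset$ every $\mathcal B_j$ has a state. Let $\Delta_j$ be the set of trades that Proposition~\ref{prop:trade} gives for $\mathcal B_j$, and let $\Delta=\bigcup_j\Delta_j$. We choose the constants in the following order.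

\emph{A functional that all trades decrease.} Let $W-1\ge1$ be the largest absolute value of an entry of a vector in $\Delta$, and let $\varphi(x)=\sum_{i=1}^kW^{i-1}x_i$. If $f\in\Delta$ has its negative entry in position $l$, then
\[
\varphi(f)\le-W^{l-1}+(W-1)\sum_{i=1}^{l-1}W^{i-1}=-W^{l-1}+(W^{l-1}-1)=-1 .
\]
So $\varphi(f)$ is a negative integer for every $f\in\Delta$.

\emph{Rescaled trades.} Let $\Phi$ be the least common multiple of the numbers $|\varphi(f)|$, $f\in\Delta$, and let
\[
\Big\{\tfrac{\Phi}{|\varphi(f)|}\,f:f\in\Delta\Big\}=\{g_1,\dots,g_q\}.
\]
Then $q\ge1$, $g_i\in\mathbb Z^k$ and $\varphi(g_i)=-\Phi$ for all $i$. Let $R$ be the largest absolute value of an entry of a vector $g_i$.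

\emph{The number of steps and the base point.} Let $h$ be given by Theorem~\ref{thm:HJ} for $q$ and $n$. We shall move by at most $h$ times a vector $g_i$, that is, by at most $h\Phi$ times a trade, so we put $S=h\Phi$. Let $X$ be the largest of the numbers that Proposition~\ref{prop:trade} gives for the nets $\mathcal B_j$ and this $S$. Let $z\in\mathbb N^k$ have all entries equal to $X+hR$, so that any sum of $z$ and at most $h$ of the vectors $g_i$ has all entries at least $X$. Put $A=\varphi(z)-h\Phi$.

\emph{The suffix.} The set $D=\{x\in\mathbb N^k:\varphi(x)\ge A+1\}$ is upward closed, because the weights are positive, and it contains $z$. Let $\beta=\beta_D$ be the word of Lemma~\ref{lem:slice}, so that for $x\in\mathbb N^k$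
\begin{equation}\label{eq:half}
a^x\beta\in L_k\iff\varphi(x)\ge A+1 .
\end{equation}

For $\omega\in[q]^h$ let $x(\omega)=z+\sum_{r=1}^hg_{\omega_r}\in\mathbb N^k$. Then $\varphi(x(\omega))=\varphi(z)-h\Phi=A$, so $a^{x(\omega)}\beta\notin L_k$ by \eqref{eq:half}, and some $\mathcal B_j$ rejects this word. Color $\omega$ with the least such $j$. Take a monochromatic line, with color $j$, active set $I$ and fixed letters $\omega_r$ for $r\notin I$. Put $s=|I|\in[h]$ and $x^0=z+\sum_{r\notin I}g_{\omega_r}$. Then $x(\omega^{(i)})=x^0+sg_i$, so
\begin{equation}\label{eq:reject}
\mathcal B_j\text{ rejects }a^{x^0+sg_i}\beta\quad\text{for all }i\in[q].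
\end{equation}
On the other hand, $\varphi(x^0)=\varphi(z)-(h-s)\Phi=A+s\Phi\ge A+1$, so $a^{x^0}\beta\in L_k\subseteq\mathcal L(\mathcal B_j)$ by \eqref{eq:half}. All entries of $x^0$ are at least $X$. Proposition~\ref{prop:trade} gives $f\in\Delta_j$ such that $\mathcal B_j$ accepts $a^{x^0+s'f}\beta$ for all $1\le s'\le S$. Take $s'=s\Phi/|\varphi(f)|$, an integer with $1\le s'\le h\Phi=S$. Then $s'f=s\cdot\frac{\Phi}{|\varphi(f)|}f=sg_i$ for some $i$, which contradicts \eqref{eq:reject}.

By Lemma~\ref{lem:net}, $\mathcal A_3$ recognizes $L_3$, so it is prime.
\end{proof}

The chain of choices runs from $\Delta$ to $\varphi,\Phi,q$, then to $h$, $S$, $X$, $A$, and finally to $\beta$. It would be circular if $\Delta$ depended on $S$, or if $\Delta$ or $X$ depended on $\beta$; this is what the uniformity in Proposition~\ref{prop:trade} is for.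

\section{Boolean combinations and two letters}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
By Lemma~\ref{lem:net}, $L_k$ is a $k$-CN language. By distributivity, a positive Boolean combination of languages is a finite intersection of finite unions of them. If all are languages of nets of dimension less than $k$, then by (N2) and (N3) each of these unions is a $(k-1)$-CN language, and Theorem~\ref{thm:main} shows that the intersection is not $L_k$. For the hierarchy, $\mathcal C_d\subseteq\mathcal C_{d+1}$ by (N2), and $L_{d+1}\in\mathcal C_{d+1}\setminus\mathcal C_d$.
\end{proof}

For two letters we encode $\Sigma_k$ in binary and pull a decomposition of the encoded language back to $L_k$. For this, a net over $\Sigma_k$ has to simulate a whole path of a binary net by one transition. Adding up the effects is not enough: a path with effects $-1,+1$ has effect $0$, but it is not executable from $0$. The simulating net must verify a lower bound $c\ge\mu$ without changing the outcome. Since $\mu$ is bounded, it can do so by keeping a bounded part of each counter in its state.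

\begin{lemma}\label{lem:inverse}
Let $\eta\colon\Sigma^*\to\Gamma^*$ be a morphism, that is, $\eta(ww')=\eta(w)\eta(w')$ for all words $w,w'$, and let $\mathcal B$ be a $d$-CN over $\Gamma$. Then $\eta^{-1}(\mathcal L(\mathcal B))$ is a $d$-CN language.
\end{lemma}

\begin{proof}
Let $C$ bound the absolute values of the entries of the transitions of $\mathcal B$, let $m$ bound the lengths $|\eta(\sigma)|$ for $\sigma\in\Sigma$, and put $E=mC$ and $V=\{0,\dots,E\}^d$. The new net $\mathcal B'$ has states $(p,r)$ with $p$ a state of $\mathcal B$ and $r\in V$, and its configuration $((p,r),c')$ \emph{represents} the configuration $(p,r+c')$ of $\mathcal B$. The initial states are $(q_0,0)$ with $q_0$ initial, and $(p,r)$ is accepting if and only if $p$ is. For a letter $\sigma$ and a path $\pi$ of $\mathcal B$ from $p$ to $q$ with label $\eta(\sigma)$, let $e$ be its effect and let $\mu\in\mathbb N^d$ be the least vector from which $\pi$ is executable; it exists by (N1), and $\mu\in V$ since $|\pi|\le m$. For all $r,r'\in V$ with $r\ge\mu$, the net $\mathcal B'$ has the transition $((p,r),\sigma,e+r-r',(q,r'))$. There are finitely many such transitions.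

\emph{Soundness.} Let this transition be taken from $((p,r),c')$, which represents $(p,c)$ with $c=r+c'$. Then $c\ge r\ge\mu$, so $\pi$ is executable from $c$ and leads to $(q,c+e)$. The new configuration of $\mathcal B'$ represents $r'+(c'+e+r-r')=c+e$. By induction on the length, an accepting run of $\mathcal B'$ on $w$ yields an accepting run of $\mathcal B$ on $\eta(w)$.

\emph{Completeness.} Cut an accepting run of $\mathcal B$ on $\eta(w)$ into paths, one for each letter of $w$. We simulate it so that $(p,c)$ is represented by $((p,r),c-r)$ with $r=\min(c,\bar E)$, where $\bar E=(E,\dots,E)$. This holds at the start. If the next path $\pi$ is executable from $c$, then $c\ge\mu$ and $\bar E\ge\mu$, so $r\ge\mu$. Choose $r'=\min(c+e,\bar E)\in V$. The transition leads to the stored vector $(c-r)+(e+r-r')=c+e-r'\ge0$, so it is allowed, and the new configuration has the required form. The simulation ends in an accepting state.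
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b), two letters]
Write $\Sigma_k=\{\sigma_1,\dots,\sigma_m\}$ and let $\eta\colon\Sigma_k^*\to\{0,1\}^*$ be the morphism with $\eta(\sigma_i)=0^{i-1}1$. It is injective, because $w$ is recovered from $\eta(w)$ by cutting after each letter $1$. In $\mathcal A_k$, replace each transition $(p,\sigma_i,e,q)$ by a chain from $p$ to $q$ through $i-1$ fresh states, neither initial nor accepting, that reads $0^{i-1}$ with effect $0$ and then $1$ with effect $e$. An accepting run starts and ends in old states, so it consists of complete chains, and the counters change as in $\mathcal A_k$. Hence the new $k$-CN recognizes $\eta(L_k)$.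

Suppose that $\eta(L_k)=\bigcap_j\mathcal L(\mathcal B_j)$ with finitely many $d$-CNs $\mathcal B_j$ over $\{0,1\}$ and $d<k$. By injectivity,
\[
L_k=\eta^{-1}(\eta(L_k))=\bigcap_j\eta^{-1}(\mathcal L(\mathcal B_j)),
\]
and by Lemma~\ref{lem:inverse} the right side is a finite intersection of $d$-CN languages over $\Sigma_k$. This contradicts Theorem~\ref{thm:main}, so the net for $\eta(L_k)$ is prime. The one-letter statement and part~(c) were proved in Section~\ref{sec:language}, so the proof of Theorem~\ref{thm:supp} is complete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Dimension-Minimality and Primality of Counter Nets},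
doi:10.1007/978-3-031-57231-9\_11,
\texttt{https://unpaywall.org/10.1007\%2F978-3-031-57231-9\_11}.

\bibitem{HJ}
Hales and Jewett, \emph{Trans. AMS} 106, 1963.

\end{thebibliography}
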